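# Coding strategies in the weakly monotonic game on a free ideal

## 1. A first guess: TWO hides the whole history in the last move

Two players handle small subsets of an infinite set $S$. Player ONE keeps playing "meager" sets, each containing the previous one. After each of them TWO answers with a "nowhere dense" set, and TWO wants the answers, all together, to cover everything ONE ever played. With full memory this is easy. Now let TWO forget everything except ONE's newest move and TWO's own previous answer. Can TWO still win?

The first guess is **yes, for a cheap reason**: TWO's previous answer is a set that TWO chose, so TWO can pad it with extra points whose pattern is a secret record of the whole history. Before testing this guess, here are the rules.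

**Definition (ideals).** An *ideal* on an infinite set $S$ is a nonempty family $J$ of subsets of $S$ with $S\notin J$, closed under subsets and finite unions. It is *free* if $\{s\}\in J$ for every $s\in S$. The *$\sigma$-completion* $\langle J\rangle$ is the family of all subsets of $S$ contained in a union of countably many members of $J$.

Since $J$ is closed under subsets, every $D\in\langle J\rangle$ equals $\bigcup_{k<\omega}D^k$ for some $D^k\in J$. The set $S$ itself may lie in $\langle J\rangle$. Example: for $J=[S]^{<\omega}$, the finite subsets of $S$, we get $\langle J\rangle=[S]^{\le\omega}$, the countable subsets. The topological words are justified as follows. Declare $\emptyset$ and all $S\setminus A$, $A\in J$, to be open. This is a $T_1$ topology whose closed sets are $S$ and the members of $J$. A set outside $J$ is dense. A member $A$ of $J$ is closed, and it contains no nonempty open set $S\setminus A'$, since otherwise $S=A\cup A'\in J$. So the nowhere dense sets are exactly the members of $J$, and the meager sets are the members of $\langle J\rangle$.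

**Definition (the game).** In inning $n=1,2,\dots$ of $\mathrm{WMG}(J)$, ONE chooses $O_n\in\langle J\rangle$ and TWO answers with $T_n\in J$. ONE must obey $O_n\subseteq O_{n+1}$. TWO wins if $\bigcup_nO_n\subseteq\bigcup_nT_n$; otherwise ONE wins.

**Definition (coding strategy).** A *coding strategy* is a function $F:\langle J\rangle\times J\to J$, used as $T_1=F(O_1,\emptyset)$ and $T_{n+1}=F(O_{n+1},T_n)$. It is *winning* if TWO wins every play in which TWO's moves are produced this way. Even the number of the inning is not given to $F$.

With full memory TWO writes $O_i=\bigcup_kO_i^k$ with $O_i^k\in J$ and plays $T_n=\bigcup_{1\le i\le n,\,k\le n}O_i^k\in J$. Now we test the guess.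

*$S=\omega$, $J=[\omega]^{<\omega}$.* Let $F(O,T)=\{0,1,\dots,|T|\}$. Then $T_n=\{0,\dots,n-1\}$ and $\bigcup_nT_n=\omega$. The padding only has to store the inning number.

*$S=\omega_1$, $J=[\omega_1]^{<\omega}$.* There may be more than $\aleph_1$ countable sets and there are only $\aleph_1$ finite ones, so a finite set cannot be expected to store $O_n$ exactly. But it can store an ordinal $\alpha_n<\omega_1$ with $O_n\subseteq\alpha_n$. Write each $\alpha<\omega_1$ as $\bigcup_kW_\alpha^k$ with $W_\alpha^k$ finite. Each finite $A$ has $\aleph_1$ finite supersets, and there are $\aleph_1$ pairs $(A,s)$ with $A$ finite and $s$ a finite sequence from $\omega_1$. So, one pair after another, we can choose pairwise distinct nonempty finite $T_{A,s}\supseteq A$. In inning $n$, TWO reads $(\alpha_1,\dots,\alpha_{n-1})$ off $T_{n-1}$ (with $\emptyset$ read as the empty sequence), takes the least $\alpha_n$ with $O_n\subseteq\alpha_n$, puts $A=\bigcup_{1\le i\le n,\,k\le n}W_{\alpha_i}^k$ and plays $T_{A,(\alpha_1,\dots,\alpha_n)}$. All of $\bigcup_n\alpha_n$ gets covered.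

*$S=\omega_m$, $J=[\omega_m]^{<\omega}$, $1\le m<\omega$.* The same works once $\aleph_m$ countable sets are known that swallow all countable sets. By induction on $m$ they exist: every countable subset of $\omega_m$ lies in some $\beta<\omega_m$, and the countable subsets of $\beta$ are swallowed by at most $\aleph_{m-1}$ of them (for $m=1$, by $\beta$ itself).

*A warning about room.* Let $S=A\sqcup B$ with $A,B$ countably infinite, and $J=\{T:T\cap B\text{ finite}\}$. Then $|J|=2^{\aleph_0}$, but only countably many members of $J$ contain $A$. A TWO who covers $A$ in one move has lost most of the room for padding.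

The Coding Strategy Conjecture says that TWO has a winning coding strategy in $\mathrm{WMG}(J)$ for every free ideal $J$ on an infinite set. It is known that the Generalized Continuum Hypothesis implies this. These notes prove it in ZFC. The guessed answer is right; the guessed reason is not, and Theorem B says exactly when it fails.

**Theorem A.** Let $J$ be a free ideal on an infinite set $S$. There is $F:\langle J\rangle\times J\to J$ such that for every sequence $(O_n)_{n\ge1}$ in $\langle J\rangle$ (monotone or not), if $T_1=F(O_1,\emptyset)$ and $T_{n+1}=F(O_{n+1},T_n)$ for all $n$, then every point lying in infinitely many $O_n$ lies in $\bigcup_nT_n$.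

**Corollary (the Coding Strategy Conjecture).** For every free ideal $J$ on an infinite set, TWO has a winning coding strategy in $\mathrm{WMG}(J)$.

Indeed, if $O_n\subseteq O_{n+1}$ for all $n$, each point of $\bigcup_nO_n$ lies in infinitely many $O_n$, so the $F$ of Theorem A wins.

For a partially ordered set $P$, $\operatorname{cof}(P)$ is the least size of a cofinal subset, that is, a set $C\subseteq P$ such that every $x\in P$ has some $c\in C$ with $x\le c$.

**Theorem B.** Let $J$ be a free ideal on an infinite set and $1\le k<\omega$. There is $F:\langle J\rangle\times J\to J$ such that for all sequences $(O_n)$ in $\langle J\rangle$ the resulting $T_n$ cover every point lying in at least $k$ of the sets $O_n$, if and only if $\operatorname{cof}(\langle J\rangle,\subseteq)\le|J|$. This fails for $J=[\omega_\omega]^{<\omega}$, so "infinitely many" in Theorem A cannot in general be replaced by "at least $k$".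

## 2. Recording ONE's moves costs $\operatorname{cof}(\langle J\rangle,\subseteq)$ many labels

We prove Theorem B first, because it is the naive plan carried to its limit. Throughout, $\lambda=|J|$. It is infinite, and $|S|\le\lambda$, because $J$ contains all singletons. Consider the condition
$$|\{T\in J:A\subseteq T\}|=\lambda=|J|\quad\text{for all }A\in J. \tag{1}$$
It holds for $[S]^{<\omega}$ and fails for the two-block ideal above.

**Lemma 1 (padding).** Assume (1), and let $\Sigma$ be a set with $|\Sigma|\le\lambda$. There are pairwise distinct nonempty sets $T_{A,s}\in J$ $(A\in J,\ s\in\Sigma)$ with $A\subseteq T_{A,s}$.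

*Proof.* There are at most $\lambda$ pairs $(A,s)$. Run through them by transfinite recursion of length at most $\lambda$. At each step fewer than $\lambda$ sets are used up, while by (1) $\lambda$ sets $T\in J$ contain $A$. Pick one that is nonempty and unused. $\square$

So TWO can cover any desired $A\in J$ and write down any label $s\in\Sigma$ in the same move, and $\emptyset$ is not used as a code.

**Sufficiency in Theorem B.** Assume $\operatorname{cof}(\langle J\rangle,\subseteq)\le\lambda$. Let $\{W_\xi:\xi<\lambda\}$ be cofinal in $\langle J\rangle$ (repetitions allowed) and $W_\xi=\bigcup_{k<\omega}W_\xi^k$ with $W_\xi^k\in J$. We shall cover all of $\bigcup_nO_n$, which settles every $k\ge1$ at once. Let $\Sigma$ be the set of finite sequences from $\lambda$, so $|\Sigma|=\lambda$. After inning $n$ the record is $s_n=(\xi_1,\dots,\xi_n)$, where $\xi_i$ is least with $O_i\subseteq W_{\xi_i}$. Put $A_n=\bigcup_{1\le i\le n,\,k\le n}W_{\xi_i}^k\in J$. It suffices to arrange three things: $T_n$ determines $s_n$ by a fixed decoding rule, $\emptyset$ decodes to the empty sequence, and $\bigcup_nT_n\supseteq\bigcup_nA_n$. Then $s_{n+1}$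 can be computed from $T_n$ and $O_{n+1}$ (the length of the sequence gives the inning number), and $\bigcup_nA_n=\bigcup_iW_{\xi_i}\supseteq\bigcup_iO_i$.

**Step 1: (1) holds.** Take $T_{A,s}$ from Lemma 1, decode $T_{A,s}$ to $s$ and every other set to the empty sequence, and play $T_n=T_{A_n,s_n}$.

**Step 2: (1) fails.** The purpose is to find another place to write. For each $A\in J$ the map $T\mapsto T\setminus A$ is a bijection from $\{T\in J:A\subseteq T\}$ onto $J\cap P(S\setminus A)$. So there is $A_0\in J$ with $|J\cap P(S\setminus A_0)|<\lambda$. The map $T\mapsto(T\cap A_0,T\setminus A_0)$ is injective on $J$, hence $\lambda\le2^{|A_0|}\cdot|J\cap P(S\setminus A_0)|$. The second factor is below $\lambda$ and $\lambda$ is infinite, so $2^{|A_0|}\ge\lambda$. In particular $A_0$ is infinite, and its subsets can serve as labels.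

But $A_0$ must also be covered. So write on one half while covering the other, and swap. Split $A_0=A'\sqcup A''$ with $|A'|=|A''|=|A_0|$, and fix injections $\varphi':\Sigma\to P(A')\setminus\{A'\}$ and $\varphi'':\Sigma\to P(A'')\setminus\{A''\}$. Play
$$T_n=A'\cup\varphi''(s_n)\cup(A_n\setminus A_0)\ \ (n\text{ odd}),\qquad T_n=A''\cup\varphi'(s_n)\cup(A_n\setminus A_0)\ \ (n\text{ even}).$$
To decode $T$: if $A'\subseteq T$ and $A''\not\subseteq T$, apply the inverse of $\varphi''$ to $T\cap A''$. If $A''\subseteq T$ and $A'\not\subseteq T$, apply the inverse of $\varphi'$ to $T\cap A'$. In all other cases (in particular for $T=\emptyset$, and whenever the set to be decoded is not in the range of the injection) decode to the empty sequence. For $n$ odd, $T_n\supseteq A'$ and $T_n\cap A''=\varphi''(s_n)\ne A''$, so $T_n$ decodes to $s_n$; even $n$ is symmetric. The parity of the next inning is read off the length of the decoded sequence. Since $A_0\subseteq T_1\cup T_2$, we get $\bigcup_nT_n\supseteq\bigcup_nA_n$. $\square$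

**Necessity in Theorem B.** Suppose $F$ covers all points lying in at least $k$ of the $O_n$. The purpose is to extract a small cofinal family from $F$. For $(T_1,\dots,T_k)\in J^k$ let $T_{n+1}=F(\emptyset,T_n)$ for $n\ge k$, and $W(T_1,\dots,T_k)=\bigcup_{n\ge1}T_n\in\langle J\rangle$. There are at most $|J^k|=|J|$ such sets. Given $O\in\langle J\rangle$, let $O_1=\dots=O_k=O$ and $O_n=\emptyset$ for $n>k$. Each point of $O$ lies in $k$ of these sets, so $O\subseteq W(T_1,\dots,T_k)$ for the corresponding first $k$ responses. So these sets are cofinal in $\langle J\rangle$, and $\operatorname{cof}(\langle J\rangle,\subseteq)\le|J|$. $\square$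

**The example $J=[\omega_\omega]^{<\omega}$.** Here $|J|=\aleph_\omega$ and $\langle J\rangle=[\omega_\omega]^{\le\omega}$. Given countable sets $X_\alpha$ $(\alpha<\omega_\omega)$, pick for each $n\ge1$ a point $y_n\in\omega_{n+1}\setminus\bigcup_{\alpha<\omega_n}X_\alpha$; it exists because the union has size at most $\aleph_n$. If $\alpha<\omega_\omega$, choose $n\ge1$ with $\alpha<\omega_n$; then $y_n\notin X_\alpha$. So the countable set $\{y_n:n\ge1\}$ is contained in no $X_\alpha$, and $\operatorname{cof}(\langle J\rangle,\subseteq)>|J|$. By necessity, for no finite $k\ge1$ does a coding strategy cover all points lying in at least $k$ of ONE's sets. This completes the proof of Theorem B. (Its last clause contrasts this with Theorem A, which gives a coding strategy covering the points in infinitely many $O_n$.)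

This is the exact point where the first plan stops: a finite $T_1\subseteq\omega_\omega$ cannot in general record a countable set containing $O_1$. But the sequence used against the plan, $O,\dots,O,\emptyset,\emptyset,\dots$, is not monotone. In the monotone game ONE shows every point again and again, and that has not been used yet.

## 3. Finite subsets of any set: shrinking along filtrations

**Definition (filtration).** A *filtration* of an infinite set $R$ is a $\subseteq$-increasing sequence $\langle R_i:i<\operatorname{cf}|R|\rangle$ with union $R$ and $|R_i|<|R|$ for all $i$.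

One exists: enumerate $R$ in type $|R|$ and take initial segments along a cofinal sequence in $|R|$. For example $\langle\omega_n:n<\omega\rangle$ filters $\omega_\omega$, and $\langle\beta:\beta<\omega_1\rangle$ filters $\omega_1$ by countable sets. From now on fix a filtration of every infinite $R\subseteq S$.

Here is a full proof of Theorem A for $J=[S]^{<\omega}$, with $|S|=|J|=\mu$. The new idea is not to record $O_n$. Record instead a finite list of subsets $R$ of $S$, and each time a point $x$ shows up again, replace a set containing $x$ by a *smaller* set containing $x$. Cardinals cannot decrease forever.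

Let $\mathfrak N$ be the smallest collection of subsets of $S$ that contains $S$ and contains $R_i$ whenever it contains an infinite $R$ and $i<\operatorname{cf}|R|$. It is built in $\omega$ steps, each adding at most $\mu$ sets, so $|\mathfrak N|\le\mu$. A state is a pair $(n,L)$ with $n<\omega$ and $L\subseteq\mathfrak N$ finite; there are at most $\mu$ states. Start with $(0,\{S\})$. From $(n-1,L)$ and a countable $O$ pass to $(n,L')$, where $L'$ is $L$ together with the following sets, for each infinite $R\in L$:

* if $\operatorname{cf}|R|=\omega$, the set $R_n$;
* if $\operatorname{cf}|R|>\omega$, the set $R_i$ with $i$ least such that $O\cap R\subseteq R_i$ (it exists since $O$ is countable and the $R_i$ increase).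

TWO answers with $T_{A,(n,L')}$ from Lemma 1, where $A$ is the union of the finite members of $L'$. The state is decoded from the previous answer, and $\emptyset$ is decoded as $(0,\{S\})$.

Let $x$ lie in infinitely many $O_n$, and let $L_n$ be the list after inning $n$. Among all sets $R\ni x$ that ever appear in a list, take one of least cardinality, say $R\in L_m$. If $R$ is infinite with $\operatorname{cf}|R|=\omega$, then $x\in R_n$ for all large $n$, and $R_n\in L_n$ for $n>m$ is smaller than $R$: contradiction. If $\operatorname{cf}|R|>\omega$, take $n>m$ with $x\in O_n$. Then $x\in O_n\cap R\subseteq R_i$ for the set $R_i$ added in inning $n$: contradiction again. So $R$ is finite, and $x\in R\subseteq T_{m+1}$.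

For $S=\omega_1$ one sees it by hand: the list starts with $\omega_1$, a countable $\beta\supseteq O_1$ enters in inning $1$ (taking $\langle\beta:\beta<\omega_1\rangle$ as the filtration), and if $\beta$ is infinite then the finite sets $\beta_n$ enter in the innings $n\ge2$ and exhaust it. For $S=\omega_\omega$ the point $x$ may have to be shown again at each stage of its descent; this is how recurrence pays for the missing labels.

## 4. Big moves of ONE: families of sets and products of cofinalities

Three things in this argument used that the members of $J$ are finite. Let $\theta$ be the least cardinal with $|A|<\theta$ for all $A\in J$. For $\tau<\theta$ some $A\in J$ has $|A|\ge\tau$, and $P(A)\subseteq J$. Hence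
$$2^\tau\le\lambda=|J|\ \text{ for all cardinals }\tau<\theta;\qquad\text{so }\omega\le\theta\le\lambda. \tag{2}$$
(If $\theta>\lambda$, then $\tau=\lambda$ gives $2^\lambda\le\lambda$. And $\theta\ge\omega$ because $J$ contains all finite sets.) For $[S]^{<\omega}$ we have $\theta=\omega$. For $J=[\omega_2]^{\le\omega_1}$ we have $\theta=\omega_2$. For $J=\{A\subseteq\omega_\omega:|A|<\aleph_\omega\}$ we have $\theta=\omega_\omega$, and here $S=\omega_\omega\in\langle J\rangle$.

**Obstacle 1: small cofinalities.** If $|O|\ge\operatorname{cf}|R|>\omega$, there may be no single $R_i$ with $O\cap R\subseteq R_i$. For $J=[\omega_2]^{\le\omega_1}$, take $R=O=\omega_1$: every $R_i$ is countable. The remedy is to put *all* $R_i$, $i<\operatorname{cf}|R|$, on the list at once. An entry of the list then becomes a family of sets, and by (2) we can afford families $\mathcal R$ with $|\mathcal R|<\theta$: even all their subfamilies can be labeled.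

**Obstacle 2: large cofinalities.** For a family $\mathcal R$ we must say, for each large cofinality $\nu=\operatorname{cf}|R|$ with $R\in\mathcal R$, which index $i<\nu$ to use. The answer to $O$ is a *function* $\nu\mapsto i$ on a set $\mathfrak a$ of regular cardinals, possibly infinite. We have only $\lambda$ labels, and nothing bounds by $\lambda$ the number of functions needed to dominate all others. For example, let $\lambda=\aleph_\omega$ and $\mathfrak a=\{\aleph_n:1\le n<\omega\}$. Given functions $f_\alpha$ $(\alpha<\omega_\omega)$ with $f_\alpha(\nu)<\nu$ for all $\nu\in\mathfrak a$, put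
$$g^*(\aleph_{n+1})=\sup\{f_\alpha(\aleph_{n+1})+1:\alpha<\omega_n\}<\omega_{n+1}\qquad(n<\omega).$$
If $\alpha<\omega_n$, then $g^*(\aleph_{n+1})>f_\alpha(\aleph_{n+1})$. So no $\lambda$ functions dominate all functions.

**Obstacle 3: the end of the descent.** The finite members of a family can have a union that is not in $J$, so TWO cannot simply play it. This one is mild: the union $Q$ has size less than $\theta$ (checked in Section 6), so $2^{|Q|}\le\lambda$, and we can record the set $O\cap Q\in\langle J\rangle$ exactly and cover it piece by piece.

The same example shows the way past Obstacle 2. The *single* function $g^*$ fails to bound $f_\alpha$ at only finitely many places: if $\alpha<\omega_n$, then $f_\alpha(\aleph_m)\le g^*(\aleph_m)$ for all $m>n$. On the finite exceptional set the number of functions is at most $\lambda$. So the plan is: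

* find one function $g$, fixed in advance, that bounds the indices needed for each of the $\lambda$ sets $A\in J$, except on a set of coordinates that is *small*, meaning that $\lambda$ functions dominate everything on it;
* since $O$ is a countable union of sets in $J$, its exceptional set $e$ is a countable union of small sets $e^k$. Record $e$ now (it is a subset of $\mathfrak a$, so by (2) there are at most $\lambda$ possibilities) and treat each $e^k$ in a later inning, when the point is shown again.

## 5. Bounding $\lambda$ functions up to a small set of coordinates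

For a set $\mathfrak a$ of infinite regular cardinals, $\prod\mathfrak a$ is the set of functions $f$ on $\mathfrak a$ with $f(\nu)<\nu$ for all $\nu\in\mathfrak a$, ordered pointwise everywhere. So $\operatorname{cof}(\prod\emptyset)=1$.

**Definition (small sets).** Fix an infinite cardinal $\lambda$. Let $\mathcal B$ be the collection of all sets $B$ of infinite regular cardinals with $\operatorname{cof}(\prod B)\le\lambda$.

Since $\operatorname{cof}(\prod\{\nu\})=\nu$, we have $\{\nu\}\in\mathcal B$ iff $\nu\le\lambda$. The collection $\mathcal B$ is closed under subsets: restricting the members of a cofinal subset of $\prod B$ to $B'\subseteq B$ gives a cofinal subset of $\prod B'$. Hence every member of $\mathcal B$ consists of cardinals $\le\lambda$. It is closed under finite unions: write $B\cup B'=B\sqcup(B'\setminus B)$ and combine the members of cofinal subsets of the two products, at most $\lambda\cdot\lambda=\lambda$ combinations. Example: for $\lambda=\aleph_\omega$ every finite set of regular cardinals below $\lambda$ is in $\mathcal B$, but $\{\aleph_n:1\le n<\omega\}$ is not, by the computation with $g^*$.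

**Lemma 2.** Let $\mathfrak a$ be a set of infinite regular cardinals with $|\mathfrak a|<\min\mathfrak a$ (or $\mathfrak a=\emptyset$) and $2^{|\mathfrak a|}\le\lambda$. If $F\subseteq\prod\mathfrak a$ and $|F|\le\lambda$, then there is $g\in\prod\mathfrak a$ with $\{\nu\in\mathfrak a:f(\nu)>g(\nu)\}\in\mathcal B$ for all $f\in F$.

*Proof.* Let $\mathfrak a\ne\emptyset$. Write $f\le_{\mathcal B}g$ if $\{\nu:f(\nu)>g(\nu)\}\in\mathcal B$. This relation is transitive, because $\{f>h\}\subseteq\{f>g\}\cup\{g>h\}$. We show by induction on the cardinal $\kappa\le\lambda$ that every $F\subseteq\prod\mathfrak a$ with $|F|=\kappa$ has a *bound*, that is, some $g\in\prod\mathfrak a$ with $f\le_{\mathcal B}g$ for all $f\in F$.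

**Step 1: the easy cardinals.** If $\kappa<\min\mathfrak a$, the pointwise supremum works, since each $\nu\in\mathfrak a$ is regular and $\kappa<\nu$. If $\kappa\ge\min\mathfrak a$ is singular, write $F=\bigcup_{i<\operatorname{cf}\kappa}F_i$ with $|F_i|<\kappa$, bound each $F_i$ by some $g_i$, and bound $\{g_i:i<\operatorname{cf}\kappa\}$ by the induction hypothesis.

**Step 2: making the family increasing.** Let $\kappa\ge\min\mathfrak a$ be regular and $F=\{f_\alpha:\alpha<\kappa\}$. By the induction hypothesis choose recursively a bound $f'_\alpha$ of $\{f_\alpha\}\cup\{f'_\beta:\beta<\alpha\}$. A bound for all $f'_\alpha$ is a bound for $F$. So, replacing $f_\alpha$ by $f'_\alpha$, we may assume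
$$f_\beta\le_{\mathcal B}f_\alpha\qquad(\beta<\alpha<\kappa).$$
Let $p$ be the least cardinal greater than $|\mathfrak a|$ (so $p=|\mathfrak a|+1$ if $\mathfrak a$ is finite). Then $p\le\min\mathfrak a\le\kappa$.

**Step 3: the case $\kappa=p$.** Then $\min\mathfrak a=\kappa$, and all other members of $\mathfrak a$ exceed $\kappa$. Take pointwise suprema on $\mathfrak a\setminus\{\kappa\}$ and $g(\kappa)=0$. The exceptional sets are contained in $\{\kappa\}$, which is in $\mathcal B$ as $\kappa\le\lambda$.

**Step 4: the case $\kappa>p$; if there is no bound, raise a candidate $p$ times.** Suppose there is no bound. We build a pointwise nondecreasing sequence $g_\xi\in\prod\mathfrak a$ $(\xi<p)$. Let $g_0=0$. At limits take pointwise suprema; these stay in $\prod\mathfrak a$ since $|\xi|\le|\mathfrak a|<\min\mathfrak a$. Given $g_\xi$, it is not a bound, so there is $\alpha_\xi<\kappa$ with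
$$b_\xi:=\{\nu\in\mathfrak a:f_{\alpha_\xi}(\nu)>g_\xi(\nu)\}\notin\mathcal B.$$
We use that $b_\xi$ is not small to jump above *all* $f_\alpha$ at once somewhere on $b_\xi$, in a robust sense.

*Claim.* There is $h_\xi\in\prod\mathfrak a$ such that for all $\alpha<\kappa$ and all $B\in\mathcal B$ with $B\subseteq\mathfrak a$: $\{\nu\in b_\xi:f_\alpha(\nu)<h_\xi(\nu)\}\not\subseteq B$.

For each $B\in\mathcal B\cap P(\mathfrak a)$ let $C_B\subseteq\prod B$ be cofinal with $|C_B|\le\lambda$. Consider the set $F'$ of all functions $f_\alpha{\restriction}(\mathfrak a\setminus B)\cup c$ with $\alpha<\kappa$, $B\in\mathcal B\cap P(\mathfrak a)$ and $c\in C_B$. Its size is at most $\kappa\cdot2^{|\mathfrak a|}\cdot\lambda\le\lambda$. Since $b_\xi\notin\mathcal B$, the restrictions of members of $F'$ to $b_\xi$ are not cofinal in $\prod b_\xi$. So there is $h\in\prod b_\xi$ with $h\not\le f'{\restriction}b_\xi$ for every $f'\in F'$. Extend $h$ by $0$ to $h_\xi\in\prod\mathfrak a$. If $\{\nu\in b_\xi:f_\alpha(\nu)<h_\xi(\nu)\}\subseteq B$ for some $\alpha$ and $B$, pick $c\in C_B$ with $c\ge h_\xi{\restriction}B$. On $b_\xi\setminus B$ we have $f_\alpha\ge h$,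 and on $b_\xi\cap B$ we have $c\ge h$. So $f_\alpha{\restriction}(\mathfrak a\setminus B)\cup c$ is at least $h$ on $b_\xi$, a contradiction. This proves the Claim.

Let $g_{\xi+1}=\max(g_\xi,h_\xi)$ pointwise.

**Step 5: too many jumps.** As $\kappa>p$ is regular, $\alpha:=\sup_{\xi<p}\alpha_\xi<\kappa$. For each $\xi$ the set $B_\xi:=\{\nu:f_{\alpha_\xi}(\nu)>f_\alpha(\nu)\}$ is in $\mathcal B$ by Step 2 (it is empty if $\alpha_\xi=\alpha$). The Claim, used with $\alpha$ and $B_\xi$, gives $\nu_\xi\in b_\xi\setminus B_\xi$ with $f_\alpha(\nu_\xi)<h_\xi(\nu_\xi)$. Therefore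
$$g_\xi(\nu_\xi)<f_{\alpha_\xi}(\nu_\xi)\le f_\alpha(\nu_\xi)<g_{\xi+1}(\nu_\xi).$$
So at coordinate $\nu_\xi$ the sequence of $g$'s crosses the value of the one function $f_\alpha$ between $\xi$ and $\xi+1$, and it can do so only once per coordinate: if $\xi<\xi'$ and $\nu_\xi=\nu_{\xi'}=\nu$, then $f_\alpha(\nu)<g_{\xi+1}(\nu)\le g_{\xi'}(\nu)<f_\alpha(\nu)$, which is absurd. So $\xi\mapsto\nu_\xi$ injects $p>|\mathfrak a|$ into $\mathfrak a$, a contradiction. $\square$

## 6. Reduction to ideals with room, and a stock of $\lambda$ labels

**Lemma 3 (reduction).** If Theorem A holds for all free ideals satisfying (1), it holds for all free ideals.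

*Proof.* Choose $A_0\in J$ minimizing $|J\cap P(S\setminus A)|$ over $A\in J$. Put $S_0=S\setminus A_0$ and $J_0=J\cap P(S_0)$. If $S_0$ were finite or in $J$, then $S=A_0\cup S_0\in J$. So $S_0$ is infinite, $S_0\notin J_0$, and $J_0$ is a free ideal on $S_0$. For $A\in J_0$ the map $T\mapsto T\setminus A$ is a bijection from $\{T\in J_0:A\subseteq T\}$ onto $J\cap P(S\setminus(A_0\cup A))$. The latter is a subset of $J_0$, and by minimality it has size at least $|J_0|$. So $J_0$ satisfies (1).

If $F_0$ is as in Theorem A for $J_0$, let $F(O,T)=A_0\cup F_0(O\setminus A_0,\,T\setminus A_0)$. The sets $T_n\setminus A_0$ are exactly the $F_0$-responses to $O_n\setminus A_0\in\langle J_0\rangle$, with starting value $\emptyset\setminus A_0=\emptyset$. So they cover the points outside $A_0$ that lie in infinitely many $O_n$, and $A_0\subseteq T_1$. $\square$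

(For the two-block ideal take $A_0=A$; then $J_0=[B]^{<\omega}$. Theorem B could not be reduced this way, because its hypothesis mentions $|J|$, and $|J_0|$ can be smaller.)

From now on $J$ satisfies (1), $\lambda=|J|$, $\theta$ is as in Section 4, and $\mathcal B$ is taken for this $\lambda$. Recall (2) and $|S|\le\lambda$. There are two cases.

* **Case I:** $\operatorname{cf}\theta>\omega$. Then $\theta>\omega$, and $|O|<\theta$ for all $O\in\langle J\rangle$, since a countable union of sets of size $<\theta$ has size at most $\omega$ times a supremum that is below $\theta$.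
* **Case II:** $\operatorname{cf}\theta=\omega$. Then $|O|\le\theta$ for all $O\in\langle J\rangle$. Fix a nondecreasing sequence of cardinals $\theta_n<\theta$ $(n<\omega)$ with supremum $\theta$.

**Step 1: families, and the index function of a set.** A *family* is a set $\mathcal R$ of subsets of $S$ with $|\mathcal R|<\theta$. Put
$$\mathfrak r(\mathcal R)=\{\operatorname{cf}|R|:R\in\mathcal R\text{ infinite}\},$$
a set of at most $|\mathcal R|$ regular cardinals, all $\le|S|\le\lambda$. Let $\nu\ge\omega$ be a regular cardinal with $\nu>|\mathcal R|$, and let $X\subseteq S$. If $|X|<\nu$, let $\chi_X^{\mathcal R}(\nu)$ be the least $i<\nu$ such that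
$$X\cap R\subseteq R_i\quad\text{for all infinite }R\in\mathcal R\text{ with }\operatorname{cf}|R|=\nu. \tag{3}$$
Such an $i$ exists: for a single $R$ because $|X|<\nu$ and $\nu$ is regular, and for all of them by taking a supremum of fewer than $\nu$ indices. If $|X|\ge\nu$, let $\chi_X^{\mathcal R}(\nu)=0$. Example: if $\mathcal R=\{\omega_1,\omega_2\}$, both filtered by their ordinals, and $X$ is countable, then $\chi^{\mathcal R}_X(\omega_1)=\sup\{\alpha+1:\alpha\in X\cap\omega_1\}$, and similarly for $\omega_2$.

**Step 2: one function for all of $J$.** Let $\mathcal R$ be a family and $\rho\le\lambda$ an infinite cardinal with $|\mathcal R|\le\rho$. Put $\mathfrak a(\mathcal R,\rho)=\{\nu\in\mathfrak r(\mathcal R):\nu>\rho\}$, and call it $\mathfrak a$ for the moment. If it is not empty, then $|\mathfrak a|\le|\mathcal R|\le\rho<\min\mathfrak a$. Also $2^{|\mathfrak a|}\le\lambda$ by (2), as $|\mathfrak a|<\theta$. Lemma 2, applied to the at most $\lambda$ functions $\chi_A^{\mathcal R}{\restriction}\mathfrak a$ with $A\in J$, allows us to fix $g_{\mathcal R,\rho}\in\prod\mathfrak a$ with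
$$\{\nu\in\mathfrak a:\chi_A^{\mathcal R}(\nu)>g_{\mathcal R,\rho}(\nu)\}\in\mathcal B\quad\text{for all }A\in J.$$

**Lemma 4.** If $O\in\langle J\rangle$ and $|O|\le\rho$, then $e:=\{\nu\in\mathfrak a(\mathcal R,\rho):\chi_O^{\mathcal R}(\nu)>g_{\mathcal R,\rho}(\nu)\}$ is a union of countably many members of $\mathcal B$.

*Proof.* Write $O=\bigcup_{k<\omega}A_k$ with $A_k\in J$, and let $\nu\in\mathfrak a(\mathcal R,\rho)$. Then $|A_k|\le|O|\le\rho<\nu$. Since $\nu>\rho\ge\omega$ is regular, $i:=\sup_k\chi_{A_k}^{\mathcal R}(\nu)<\nu$. By (3) for each $A_k$, and because filtrations increase, $O\cap R\subseteq R_i$ for all infinite $R\in\mathcal R$ with $\operatorname{cf}|R|=\nu$. So $\chi_O^{\mathcal R}(\nu)\le\sup_k\chi_{A_k}^{\mathcal R}(\nu)$. Hence $\nu\in e$ implies $\chi_{A_k}^{\mathcal R}(\nu)>g_{\mathcal R,\rho}(\nu)$ for some $k$. Thus $e$ is contained in a countable union of members of $\mathcal B$, and since $\mathcal B$ is closed under subsets, $e$ is itself such a union. $\square$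

**Step 3: choices made once and for all.** Besides the filtrations and the $g_{\mathcal R,\rho}$, fix:

* for each $D\in\langle J\rangle$ a sequence $\langle D^k:k<\omega\rangle$ in $J$ with $D=\bigcup_kD^k$;
* for each union $e$ of countably many members of $\mathcal B$, a sequence $\langle e^k:k<\omega\rangle$ in $\mathcal B$ with $e=\bigcup_ke^k$;
* for each $\mathfrak b\in\mathcal B$ a cofinal set $C_{\mathfrak b}\subseteq\prod\mathfrak b$ with $|C_{\mathfrak b}|\le\lambda$.

**Step 4: a closed stock of $\lambda$ families.** The purpose is to bound in advance everything the strategy may ever write down. For a family $\mathcal R$ and a function $u$ whose domain is a set of regular cardinals, with $u(\nu)<\nu$ for all $\nu$ in it, put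
$$\mathcal R[u]=\{R_{u(\operatorname{cf}|R|)}:R\in\mathcal R\text{ infinite},\ \operatorname{cf}|R|\in\operatorname{dom}u\}.$$
It has size at most $|\mathcal R|$, so it is a family. For a cardinal $\sigma<\theta$ put
$$\mathcal R\langle\sigma\rangle=\{R_i:R\in\mathcal R\text{ infinite},\ \operatorname{cf}|R|\le\sigma,\ i<\operatorname{cf}|R|\}.$$
This is also a family. If $\sigma$ is finite, it is empty. If $\sigma$ is infinite, its size is at most $|\mathcal R|\cdot\sigma<\theta$, since $\theta$ is an infinite cardinal, both factors are below it and $\sigma$ is infinite.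

Let $\mathfrak F$ be the smallest set of families that contains $\{S\}$ and, with each $\mathcal R$, contains also

* $\mathcal R[\{(\omega,n)\}]$ for all $n<\omega$, that is, $\{R_n:R\in\mathcal R\text{ infinite},\ \operatorname{cf}|R|=\omega\}$;
* $\mathcal R\langle\sigma\rangle$ for all cardinals $\sigma<\theta$;
* $\mathcal R[g_{\mathcal R,\rho}]$ for all infinite cardinals $\rho\le\lambda$ with $|\mathcal R|\le\rho$;
* $\mathcal R[h]$ for all $h\in C_{\mathfrak b}$, where $\mathfrak b\in\mathcal B$ and $\mathfrak b\subseteq\mathfrak r(\mathcal R)$.

From one $\mathcal R$ this produces at most $\lambda$ families: $\omega$ in the first line, at most $\theta\le\lambda$ in the second, at most $\lambda$ in the third, and at most $2^{|\mathcal R|}\cdot\lambda\le\lambda$ in the fourth, by (2). Since $\mathfrak F$ is reached in $\omega$ rounds, $|\mathfrak F|\le\lambda$.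

**Step 5: tasks, records, states.** A *task* is a pair $(\mathcal R,e)$ with $\mathcal R\in\mathfrak F$ and $e\subseteq\mathfrak r(\mathcal R)$ a union of countably many members of $\mathcal B$ all of whose elements are larger than $|\mathcal R|$. It means "the coordinates in $e$ still have to be treated for $\mathcal R$". There are at most $\lambda\cdot\sup_{\mathcal R}2^{|\mathcal R|}\le\lambda$ tasks.

For $\mathcal R\in\mathfrak F$ let $Q_{\mathcal R}=\bigcup\{R\in\mathcal R:R\text{ finite}\}$. If $\theta=\omega$, then $\mathcal R$ is finite and so is $Q_{\mathcal R}$; otherwise $|Q_{\mathcal R}|\le|\mathcal R|\cdot\omega<\theta$. In both cases $|P(Q_{\mathcal R})|\le\lambda$ by (2). A *record* is a set $D\in\langle J\rangle$ with $D\subseteq Q_{\mathcal R}$ for some $\mathcal R\in\mathfrak F$. There are at most $\lambda$ records.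

A *state* is $s=(n,L,E,\mathcal D)$ with $n<\omega$, $L$ a finite subset of $\mathfrak F$, $E$ a finite set of tasks and $\mathcal D$ a finite set of records. There are at most $\lambda$ states. The initial state is $s_0=(0,\{\{S\}\},\emptyset,\emptyset)$.

## 7. The strategy: transition and coding

**Step 1: two thresholds.** Let $(n-1,L,E,\mathcal D)$ be a state with $n\ge1$, and $O\in\langle J\rangle$. Cofinalities up to $\sigma$ will be treated by listing all $R_i$, and those above $\rho$ by index functions. Put

* in Case I, $\sigma=\rho=\max(\{\aleph_0,|O|\}\cup\{|\mathcal R|:\mathcal R\in L\})<\theta$;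
* in Case II, $\sigma=\theta_n<\theta$ and $\rho=\theta$.

In both cases $\rho\le\theta\le\lambda$ is infinite, $|O|\le\rho$, and $|\mathcal R|\le\rho$ for all $\mathcal R\in L$. In Case II the gap between $\theta_n$ and $\theta$ is left for later innings, because listing $\theta$ many sets at once would leave the realm of families.

**Step 2: the transition.** The new state $(n,L',E',\mathcal D')$ arises from $L,E,\mathcal D$ by the following additions.

* **(a)** For each $\mathcal R\in L$, add to $L$ the family $\{R_n:R\in\mathcal R\text{ infinite},\ \operatorname{cf}|R|=\omega\}$.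
* **(b)** For each $\mathcal R\in L$, add to $L$ the family $\mathcal R\langle\sigma\rangle$.
* **(c)** For each $\mathcal R\in L$, add to $L$ the family $\mathcal R[g_{\mathcal R,\rho}]$, and add to $E$ the task $(\mathcal R,e)$ with $e=\{\nu\in\mathfrak a(\mathcal R,\rho):\chi_O^{\mathcal R}(\nu)>g_{\mathcal R,\rho}(\nu)\}$. This is a task, by Lemma 4 and since the members of $\mathfrak a(\mathcal R,\rho)$ are larger than $\rho\ge|\mathcal R|$.
* **(d)** For each task $(\mathcal R,e)\in E$ and each $k\le n$, let $\mathfrak b=\{\nu\in e^k:\nu>\rho\}\in\mathcal B$. Every $\nu\in\mathfrak b$ is larger than $|\mathcal R|$ and than $\rho\ge|O|$, so $\chi_O^{\mathcal R}{\restriction}\mathfrak b\in\prod\mathfrak b$ and (3) holds for $X=O$ at these $\nu$. Choose $h\in C_{\mathfrak b}$ with $h\ge\chi_O^{\mathcal R}{\restriction}\mathfrak b$ (the first in a fixed well-order of $C_{\mathfrak b}$), and add $\mathcal R[h]$ to $L$.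
* **(e)** For each $\mathcal R\in L$, add to $\mathcal D$ the record $O\cap Q_{\mathcal R}$.

In (a)–(e) the letters $L,E$ denote the old sets. All added families are in $\mathfrak F$ (in (d), $\mathfrak b\subseteq e\subseteq\mathfrak r(\mathcal R)$), and only finitely many objects are added. So the result is a state, determined by the old state and $O$. The set $O$ itself is not recorded; only its traces $e$, $h$ and $O\cap Q_{\mathcal R}$ are, and each of these comes from a supply of size at most $\lambda$.

**Step 3: coding.** Apply Lemma 1 with $\Sigma$ the set of states to get pairwise distinct nonempty sets $T_{A,s}\supseteq A$ in $J$. Put $c(T_{A,s})=s$, and $c(T)=s_0$ for all other $T\in J$; in particular $c(\emptyset)=s_0$. Define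
$$F(O,T)=T_{A,s'},\qquad s'=(n,L',E',\mathcal D')\text{ the transition of }c(T)\text{ under }O,\qquad A=\bigcup\{D^k:D\in\mathcal D',\ k\le n\}\in J.$$

## 8. Every recurrent point descends to a finite set and is covered

Let $(O_n)_{n\ge1}$ be any sequence in $\langle J\rangle$, let $T_n$ be the responses by $F$, and for $n\ge1$ put $s_n=c(T_n)=(n,L_n,E_n,\mathcal D_n)$. Write also $(0,L_0,E_0,\mathcal D_0)=s_0=c(\emptyset)$. For each $n\ge1$, $s_n$ is the transition of $s_{n-1}$ under $O_n$. The sets $L_n,E_n,\mathcal D_n$ increase with $n$. Let $\sigma_n,\rho_n$ be the thresholds used at stage $n$. Let $x$ lie in infinitely many $O_n$; we show $x\in\bigcup_nT_n$.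

**Step 1: a smallest listed set around $x$.** Among all $R$ with $x\in R\in\mathcal R\in L_m$ for some $\mathcal R$ and $m$ (such as $R=S$), choose one with $|R|$ minimal, and fix $\mathcal R$ and $m$ for it. Note that $\mathcal R\in L_{n-1}$ for all $n>m$.

**Step 2: if $R$ is finite, $x$ is covered.** Pick $n>m$ with $x\in O_n$. By (e) at stage $n$, $x\in D:=O_n\cap Q_{\mathcal R}\in\mathcal D_n$. Say $x\in D^k$, and let $N\ge\max(n,k)$. Then $D\in\mathcal D_N$, so $x\in D^k\subseteq T_N$.

**Step 3: $R$ cannot be infinite.** Suppose it is, and let $\nu=\operatorname{cf}|R|$. In each case we find a set $R_i\ni x$ in a member of some $L_n$. Since $|R_i|<|R|$, this contradicts minimality.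

1. *$\nu=\omega$.* For some large $n>m$ we have $x\in R_n$, and (a) at stage $n$ lists $R_n$.

2. *$\nu\le\sigma_n$ for some $n>m$.* We have $x\in R_i$ for some $i<\nu$, and (b) at stage $n$ lists $R_i$.

3. *Otherwise* $\nu>\omega$, and $\nu>\sigma_n$ for all $n>m$. We first check that $\nu>\rho_n$ for all $n>m$. In Case I, $\rho_n=\sigma_n$. In Case II, $\nu\ge\sup_{n>m}\theta_n=\theta$, and $\nu\ne\theta$, since $\nu$ is regular uncountable while $\operatorname{cf}\theta=\omega$; so $\nu>\theta=\rho_n$. Now pick $n_1>m$ with $x\in O_{n_1}$. Then $\nu\in\mathfrak a(\mathcal R,\rho_{n_1})$. Let $g=g_{\mathcal R,\rho_{n_1}}$, and let $(\mathcal R,e)$ be the task added for $\mathcal R$ in (c) at stage $n_1$.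

   If $\nu\notin e$, then $\chi_{O_{n_1}}^{\mathcal R}(\nu)\le g(\nu)$. Since $|O_{n_1}|\le\rho_{n_1}<\nu$, (3) gives
   $$x\in O_{n_1}\cap R\subseteq R_{\chi_{O_{n_1}}^{\mathcal R}(\nu)}\subseteq R_{g(\nu)}\in\mathcal R[g]\in L_{n_1}.$$

   If $\nu\in e$, say $\nu\in e^k$, we need $x$ once more. Pick $n_2>n_1$ with $n_2\ge k$ and $x\in O_{n_2}$. At stage $n_2$, (d) is applied to the task $(\mathcal R,e)\in E_{n_1}\subseteq E_{n_2-1}$ and to $k$. As $\nu>\rho_{n_2}$, we have $\nu\in\mathfrak b$, and for the function $h\ge\chi_{O_{n_2}}^{\mathcal R}{\restriction}\mathfrak b$ chosen there,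
   $$x\in O_{n_2}\cap R\subseteq R_{\chi_{O_{n_2}}^{\mathcal R}(\nu)}\subseteq R_{h(\nu)}\in\mathcal R[h]\in L_{n_2}.$$

So $R$ is finite, and Step 2 gives $x\in\bigcup_nT_n$. This proves Theorem A for ideals satisfying (1), and by Lemma 3 for all free ideals. With the Corollary of Section 1, the Coding Strategy Conjecture holds in ZFC. $\blacksquare$
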